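
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Two-factors with few cycles in line graphs\\ of graphs with given minimum degree}


\begin{abstract}
Let $G$ be a simple graph of order $n$ and minimum degree $\delta\ge 3$. We prove that the line graph of $G$ has a $2$-factor with fewer than $\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ components, which confirms a conjecture of Fujisawa, Xiong, Yoshimoto and Zhang. For connected $G$ we prove the stronger bound $\max\bigl\{1,\frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\bigr\}$ and determine all graphs for which the second term is attained. The proof combines Catlin's reduction method with a count in which every vertex of the reduced graph overspends a fixed budget by at most its degree minus two.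
\end{abstract}

\section{The question and the results}

Graphs are finite and simple, except that parallel edges are allowed where we contract subgraphs. The minimum degree of $G$ is $\delta(G)$. The line graph $L(G)$ has vertex set $E(G)$, and two edges of $G$ are adjacent in $L(G)$ if they share an end. A \emph{$2$-factor} is a spanning subgraph in which all degrees are $2$; its components are cycles.

A cycle of $L(G)$ is a cyclic sequence of at least three distinct edges of $G$ in which consecutive edges share an end. So a $2$-factor of $L(G)$ is a partition of $E(G)$ into such sequences. Two kinds of sequences are easy to produce. Any three or more edges at a vertex $x$, in any order, form a \emph{star cycle with center} $x$. And a closed trail of $G$ can be enlarged by inserting, when it passes through a vertex $v$, further edges incident with $v$. If $\delta(G)\ge3$, these two kinds suffice for a $2$-factor, as we shall see; let $f(G)$ be the least number of components of a $2$-factor of $L(G)$. Thus $f(G)=1$ means that $L(G)$ is Hamiltonian. How large can $f(G)$ be in terms of $n=|V(G)|$ and $\delta(G)$?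

\paragraph{What forces many cycles.} Bridges do. If $e$ is a bridge of $G$, then no cycle of $L(G)$ contains edges from both sides of $e$ (Lemma~\ref{lem:bridge}). So a part of $G$ that hangs on a single bridge needs a cycle of its own. If all degrees are at least $\delta$, such a part contains a vertex that is not incident with the bridge, together with all its neighbors; so the smallest possible part is a clique $K_{\delta+1}$. To hang up many cliques cheaply, take a tree $T_0$ with $p$ vertices, all of degree at most $\delta$, and attach cliques $K_{\delta+1}$ by single edges until every vertex of $T_0$ has degree $\delta$. This takes $(\delta-2)p+2$ cliques, each of which needs its own cycle. The edges of $T_0$ are bridges and must go into star cycles; if $T_0$ has a perfect matching $M$, then no two edges of $M$ share a star, so at least $p/2$ star cycles are needed. Up to additive constants, the number of cycles and the order are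
\[
(\delta-2)p+\tfrac p2=\tfrac{2\delta-3}{2}\,p\qquad\text{and}\qquad p+(\delta+1)(\delta-2)p=(\delta^2-\delta-1)\,p .
\]
The quotient is the constant $\lambda$ below. That nothing worse can happen is a conjecture of Fujisawa, Xiong, Yoshimoto and Zhang, which we take from \cite{EvenFactor}: \emph{if $\delta(G)\ge3$, then $L(G)$ has a $2$-factor with at most $\frac{(2\delta(G)-3)n}{2(\delta(G)^2-\delta(G)-1)}$ components}. The case $\delta(G)=3$ is known. We prove the conjecture for all $\delta(G)\ge3$ (so the case $\delta(G)=3$ is reproved).

\paragraph{Results.} Fix an integer $\delta\ge3$ and put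
\[
D=\delta^2-\delta-1,\qquad \lambda=\frac{2\delta-3}{2D},\qquad \mu=\frac{\delta-1}{2D}.
\]

\begin{theorem}\label{thm:connected}
Let $G$ be a connected graph of order $n$ with minimum degree at least $\delta\ge3$. Then
\[
f(G)\le\max\{1,\ \lambda n-2\mu\}=\max\Bigl\{1,\ \frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\Bigr\}.
\]
\end{theorem}

\begin{theorem}\label{thm:conjecture}
Let $G$ be a graph of order $n$ with minimum degree at least $\delta\ge3$ and with $\omega$ components. Then
\[
f(G)\le\lambda n-\mu\,\omega<\lambda n,
\]
and $f(G)=\lambda n-\mu\omega$ if and only if every component of $G$ is $K_{\delta+1}$. In particular, with $\delta=\delta(G)$, the conjecture holds.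
\end{theorem}

For connected graphs the bound of Theorem~\ref{thm:connected} is sharp. Let $\mathcal G_\delta$ be the class of graphs obtained as follows. Take a tree $Q$ with at least two vertices, all of degree $1$ or $\delta$, and let $T_0$ be the (possibly empty) subtree formed by the vertices of degree $\delta$. Assume that
\begin{itemize}
\item if $\delta\ge4$, then $T_0$ has a perfect matching (the empty tree has one);
\item if $\delta=3$, then the two color classes of $T_0$ have equal size.
\end{itemize}
Replace each leaf of $Q$ by a copy of $K_{\delta+1}$, the leaf edge being attached to one vertex of the copy. (A perfect matching makes the color classes equal, so the condition for $\delta\ge4$ is the more restrictive one. The reason for the difference, used in Section~\ref{sec:extremal}, is that a vertex of degree at least $4$ can give away one edge and still be the center of a star cycle, while a vertex of degree $3$ cannot.)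

\begin{theorem}\label{thm:extremal}
Let $G$ be a connected graph of order $n$ with minimum degree at least $\delta\ge3$. Then $f(G)=\lambda n-2\mu$ if and only if $G\in\mathcal G_\delta$. A member of $\mathcal G_\delta$ with $|T_0|=p$ has $n=pD+2(\delta+1)$ and $f(G)=\frac{2\delta-3}{2}p+2$.
\end{theorem}

Taking for $T_0$ a path of even order we get infinitely many members of $\mathcal G_\delta$ for each $\delta$. Since $f(G)/n\to\frac{2\delta-3}{2D}=\lambda$ along this family, the constant $\lambda$ in the conjecture is best possible.

\paragraph{Identities.} The following are immediate from the definitions and are used throughout: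
\begin{equation}\label{eq:ids}
\lambda(\delta+1)=1+\mu,\qquad \tfrac12-\lambda=(\delta-2)\mu,\qquad \frac\lambda\mu=2-\frac1{\delta-1}<2,\qquad \frac1{2\mu}=\delta-\frac1{\delta-1}.
\end{equation}
By the last one, $\mu$ decreases in $\delta$; we have $\mu=\frac15$ for $\delta=3$ and $\mu\le\frac3{22}$ for $\delta\ge4$.

\paragraph{The hypotheses.} With minimum degree $2$ there may be no $2$-factor at all: if two triangles are joined by a path with edges $e_1,e_2,e_3$, then $e_2$ has only the neighbors $e_1,e_3$ in $L(G)$, and these lie on different sides of the bridge $e_2$, so no cycle of $L(G)$ passes through $e_2$. Simplicity is needed for the bound: join two vertices by $\delta$ parallel edges, take two copies, and connect them by one edge. Then $n=4$, and two cycles are needed because of the bridge, but $4\lambda<2$ since $\lambda<\frac12$ by \eqref{eq:ids}.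

\section{Building 2-factors, and two small graphs}

A graph is \emph{even} if all its degrees are even, and \emph{nontrivial} if it has an edge. The following lemma makes precise how closed trails and stars are combined: the trails and the centers of the stars together have to meet all edges.

\begin{lemma}\label{lem:build}
Let $C_1,\dots,C_a$ be pairwise vertex-disjoint, connected, nontrivial even subgraphs of a simple graph $G$, and let $X\subseteq V(G)\setminus\bigcup V(C_i)$. Suppose that every edge of $G$ has an end in $X\cup\bigcup V(C_i)$, and that the edges incident with $X$ can be assigned, each to one of its ends in $X$, so that each $x\in X$ receives at least three edges. Then $L(G)$ has a $2$-factor with $a+|X|$ components.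

The assignment exists if $X$ is independent and all vertices of $X$ have degree at least $3$.
\end{lemma}

\begin{proof}
The edges assigned to $x\in X$ are at least three and all contain $x$; they form a star cycle. This uses up exactly the edges incident with $X$, and no edge of any $C_i$ is among them. Each remaining edge outside $\bigcup E(C_i)$ has an end in some $V(C_i)$; assign it to one such end. Now let $e_1e_2\dots e_m$ be an Euler circuit of $C_i$, with indices modulo $m$; here $m\ge3$ because $G$ is simple. For each vertex $v$ of $C_i$ choose one passage $e_{j-1},e_j$ of the circuit through $v$ and insert all edges assigned to $v$ between $e_{j-1}$ and $e_j$. Different vertices use different passages, consecutive edges of the new cyclic sequence share an end, and its edges are distinct; so it is a cycle of $L(G)$. Every edge of $G$ is in exactly one of the $a+|X|$ cycles.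

If $X$ is independent, each edge incident with $X$ has only one end in $X$, and is assigned to it.
\end{proof}

\begin{lemma}\label{lem:bridge}
If $e$ is a bridge of $G$, then a cycle $Z$ of $L(G)$ cannot contain edges of two different components of $G-e$.
\end{lemma}

\begin{proof}
An edge of one component of $G-e$ and an edge of another have no common end, while $Z$ remains connected when $e$ is deleted from it (if $e\in Z$ at all).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,
 K/.style={circle,draw,minimum size=8mm,inner sep=0pt,font=\small},
 t/.style={circle,fill,inner sep=1.7pt}]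
\node[t,label=above:$x$] (x) at (0,0) {};
\node[t,label=above:$y$] (y) at (1.8,0) {};
\node[K] (k1) at (-1.4,1.1) {$K_4$};
\node[K] (k2) at (-1.4,-1.1) {$K_4$};
\node[K] (k3) at (3.2,1.1) {$K_4$};
\node[K] (k4) at (3.2,-1.1) {$K_4$};
\draw (x)--(y) (x)--(k1) (x)--(k2) (y)--(k3) (y)--(k4);
\node[t] (a) at (8,0.7) {};
\node[t] (b) at (9.4,0.7) {};
\node[t] (c) at (9.4,-0.7) {};
\node[t] (d) at (8,-0.7) {};
\node[K] (l1) at (6.7,1.4) {$K_4$};
\node[K] (l2) at (10.7,1.4) {$K_4$};
\node[K] (l3) at (10.7,-1.4) {$K_4$};
\node[K] (l4) at (6.7,-1.4) {$K_4$};
\draw (a)--(b)--(c)--(d)--(a) (a)--(l1) (b)--(l2) (c)--(l3) (d)--(l4);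
\end{tikzpicture}
\caption{Two graphs of minimum degree $3$; each circle is a copy of the complete graph $K_4$, joined to the rest by one edge. Left: $18$ vertices; the tree formed by the edge $xy$ carries four copies. Right: $20$ vertices; a $4$-cycle carries four copies.}
\label{fig:two}
\end{figure}

\paragraph{The idea on two small graphs.} Let $\delta=3$, so $\lambda=\frac3{10}$ and $\mu=\frac15$, and consider the left graph of Figure~\ref{fig:two}. Lemma~\ref{lem:build}, with a Hamiltonian cycle in each $K_4$ and $X=\{x\}$, gives $f\le5$, and $\lambda n-2\mu=5.4-0.4=5$. Let us see how this bill is shared. Give every vertex of the graph the budget $\lambda=0.3$. A $K_4$ costs one cycle and has budget $1.2$; it keeps $0.2$. The two black vertices together cost one star, that is, $0.5$ each; each overspends $0.2$. Let $\mu=0.2$ be the unit. In the tree $Q$ in which each $K_4$ is shrunk to a leaf, a leaf overspends $-1=1-2$ units and a black vertex $1=3-2$ unit: each vertex overspends its degree minus $2$. Since $\sum_{v\in V(Q)}(d(v)-2)=-2$ for every tree $Q$, the total bill is $\lambda n-2\mu$.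

In the right graph, the same count charges $0.5$ to each black vertex and $1$ to each $K_4$. It gives six cycles, while $\lambda n-2\mu=5.6$: the sum of the numbers $d(v)-2$ is now $0$, two units too much. But the $4$-cycle can be used as one of the subgraphs $C_i$ in Lemma~\ref{lem:build} (with $X=\emptyset$). It costs $1$ instead of $4\cdot\frac12=2$. The saving of $1$, which is five units, more than pays for the two units, and $f\le5$.

In general, shrinking ``clique-like'' parts turns $G$ into a sparse connected graph $G'$. We shall show that its vertices still overspend at most $d(v)-2$ units each. In total this is $2(|E(G')|-|V(G')|)$, so, compared with a tree, every independent cycle of $G'$ adds two units to the debt. These units have to be saved by an even subgraph that covers enough of $G'$. So we need a good way of shrinking, and large even subgraphs.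

\section{Two tools}\label{sec:tools}

\paragraph{Catlin's reduction.} What should we shrink? An even subgraph of the shrunken graph should lift to a connected even subgraph of $G$ that passes through \emph{all} vertices of each shrunken part it meets. In such a part $H$, the edges arriving from outside make some set $R\subseteq V(H)$ of vertices odd, and this must be repaired inside $H$. That is the definition: a graph $H$ is \emph{collapsible} if for every $R\subseteq V(H)$ with $|R|$ even, $H$ has a spanning connected subgraph whose set of odd-degree vertices is $R$. The graph $K_1$ is collapsible; $K_2$ is not, as $R=\emptyset$ shows. With $R=\emptyset$, every collapsible graph has a spanning connected even subgraph. We use the following facts from Catlin~\cite{Catlin}; here graphs may have parallel edges, since contraction can create them.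
\begin{itemize}
\item[(C1)] The maximal collapsible subgraphs of a graph $G$ are pairwise vertex-disjoint and cover $V(G)$. They are induced, since adding edges preserves collapsibility.
\item[(C2)] The graph $G'$ obtained by contracting each of them to a vertex has no collapsible subgraph other than $K_1$. Hence the same holds for every subgraph of $G'$.
\item[(C3)] A connected graph with no collapsible subgraph other than $K_1$ is simple and triangle-free, and it is $K_1$, or $K_2$, or satisfies $|E|\le2|V|-4$.
\end{itemize}

\paragraph{Large even subgraphs.} In the parts of $G'$ without bridges we want even subgraphs with many edges whose removal leaves no cycle.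

\begin{lemma}\label{lem:join}
Every connected bridgeless graph $P$ has an acyclic set $J\subseteq E(P)$ with $|J|\le\frac13|E(P)|$ such that $P-J$ is even.
\end{lemma}

\begin{proof}
Let $W$ be the set of odd-degree vertices of $P$. A \emph{$W$-join} is a set $J$ of edges such that the vertices incident with an odd number of edges of $J$ are exactly those of $W$. Since $|W|$ is even and $P$ is connected, $W$-joins exist. For every $W$-join $J$, the graph $P-J$ is even. If $J$ has minimum size, it is acyclic, since deleting the edges of a cycle from $J$ would leave a smaller $W$-join.

For $S\subseteq V(P)$ let $\partial S$ be the set of edges with exactly one end in $S$. By Edmonds and Johnson~\cite{EdmondsJohnson}, the minimum size of a $W$-join is the minimum of $\sum_ex_e$ over all real vectors $x\ge0$ indexed by $E(P)$ with $\sum_{e\in\partial S}x_e\ge1$ for all $S$ with $|S\cap W|$ odd. For such a set $S$,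
\[
|\partial S|\equiv\sum_{v\in S}d_P(v)\equiv|S\cap W|\equiv1\pmod2 ,
\]
and $|\partial S|\ne1$ since $P$ is bridgeless. So $|\partial S|\ge3$, the constant vector $x\equiv\frac13$ is feasible, and the minimum is at most $\frac13|E(P)|$.
\end{proof}

\section{The price of a reduced graph}\label{sec:price}

From here to the end of Section~\ref{sec:pieces}, $G$ is a connected graph of order $n$ with minimum degree at least $\delta\ge3$, and $G'$ is the graph of (C2). For $v\in V(G')$ let $H_v$ be the collapsible subgraph contracted to $v$, and let $m_v=|V(H_v)|$; so $\sum_vm_v=n$. The graph $G'$ is connected, so by (C2) and (C3) it is simple and triangle-free. Its edges are the edges of $G$ that join different subgraphs $H_v$. The degree $d'(v)$ of $v$ in $G'$ is therefore the number of edges of $G$ leaving $H_v$.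

If $|V(G')|=1$, then $G$ is collapsible and has a spanning connected even subgraph; Lemma~\ref{lem:build} with this single subgraph and $X=\emptyset$ gives $f(G)=1$, and Theorem~\ref{thm:connected} holds. \emph{From now on let $|V(G')|\ge2$}; then $d'(v)\ge1$ for all $v$, and we shall prove
\begin{equation}\label{eq:goal}
f(G)\le\lambda n-2\mu .
\end{equation}

Call $v\in V(G')$ \emph{thin} if $m_v=1$, and \emph{thick} otherwise; a thick vertex has $m_v\ge3$, since $G$ is simple and $K_2$ is not collapsible. The \emph{price} of $v$ is
\[
\kappa(v)=\tfrac12\ \text{ if $v$ is thin},\qquad \kappa(v)=1\ \text{ if $v$ is thick}.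
\]
A thick vertex pays for one closed trail through $H_v$; thin vertices pay only half, because in a forest half of the vertices suffice to meet all edges. If $F$ is an even subgraph of $G'$ without isolated vertices, possibly empty, and $k(F)$ is the number of its components, define the \emph{saving} of $F$ by
\[
s(F)=\sum_{v\in V(F)}\kappa(v)-k(F).
\]

\begin{lemma}\label{lem:price}
If $G'-E(F)$ is acyclic, then $f(G)\le\sum_{v\in V(G')}\kappa(v)-s(F)$.
\end{lemma}

\begin{proof}
We first lift $F$ to $G$. For $v\in V(F)$ let $R_v$ be the set of vertices of $H_v$ that are incident in $G$ with an odd number of edges of $F$. Then $|R_v|\equiv d_F(v)\equiv0\pmod2$, so $H_v$ has a spanning connected subgraph $\Theta_v$ whose set of odd-degree vertices is $R_v$. For each component $K$ of $F$, the edges of $K$ together with the graphs $\Theta_v$, $v\in V(K)$, form a connected even subgraph of $G$ that contains all vertices of the $H_v$ with $v\in V(K)$. For each thick $v\notin V(F)$ take a spanning connected even subgraph of $H_v$. All these subgraphs are nontrivial and pairwise vertex-disjoint; they serve as the $C_i$ in Lemma~\ref{lem:build}.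

The vertices not yet covered are the thin vertices outside $V(F)$. Let $\Phi$ be the subgraph of $G'$, equivalently of $G$, induced by them. It contains no edge of $F$, hence it is a forest. Let $X$ be a smaller color class of a proper $2$-coloring of $\Phi$ (either class if they have equal size). Then $X$ is independent, meets every edge of $\Phi$, and $|X|\le\frac12|V(\Phi)|$. An edge of $G$ without an end on some $C_i$ is an edge of $\Phi$, hence incident with $X$; and all degrees in $G$ are at least $\delta\ge3$. So Lemma~\ref{lem:build} applies and yields
\[
f(G)\le k(F)+\#\{v\notin V(F):v\text{ thick}\}+|X|\le k(F)+\sum_{v\notin V(F)}\kappa(v)=\sum_v\kappa(v)-s(F).\qedhere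
\]
\end{proof}

The budget of $v$ is $\lambda m_v$. In units of $\mu$, it is overspent by the \emph{excess}
\[
\rho(v)=\frac{\kappa(v)-\lambda m_v}{\mu},\qquad\text{so that}\qquad \sum_v\kappa(v)=\lambda n+\mu\sum_v\rho(v).
\]
By Lemma~\ref{lem:price}, the goal \eqref{eq:goal} follows once we find $F$ such that $G'-E(F)$ is acyclic and
\begin{equation}\label{eq:saving}
s(F)\ge\mu\Bigl(\sum_{v\in V(G')}\rho(v)+2\Bigr).
\end{equation}

\begin{lemma}\label{lem:excess}
For all $v\in V(G')$ we have $\rho(v)\le d'(v)-2$. Equality holds if and only if either $v$ is thin and $d'(v)=\delta$, or $m_v=\delta+1$ and $d'(v)=1$. If $\delta=3$, then also $\rho(v)\le1$, with equality if and only if $v$ is thin.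
\end{lemma}

\begin{proof}
If $v$ is thin, then $\rho(v)=(\frac12-\lambda)/\mu=\delta-2$ by \eqref{eq:ids}, and $d'(v)=d_G(v)\ge\delta$.

Let $v$ be thick. By \eqref{eq:ids}, $1=\lambda(\delta+1)-\mu$, so
\begin{equation}\label{eq:thick}
\rho(v)=-1+\frac\lambda\mu\,(\delta+1-m_v).
\end{equation}
If $m_v\ge\delta+1$, then $\rho(v)\le-1\le d'(v)-2$, with equality throughout if and only if $m_v=\delta+1$ and $d'(v)=1$. If $3\le m_v\le\delta$, put $x=\delta+1-m_v\ge1$. As $G$ is simple, each vertex of $H_v$ has at most $m_v-1$ neighbors in $H_v$, so at least $\delta-(m_v-1)=x$ edges at it leave $H_v$. Hence $d'(v)\ge m_vx\ge3x$. Since $\lambda/\mu<2$,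
\[
\rho(v)<2x-1\le3x-2\le d'(v)-2 .
\]

Finally let $\delta=3$, so $\lambda/\mu=\frac32$. Thin vertices have $\rho=1$; by \eqref{eq:thick}, thick vertices have $\rho=\frac12$ if $m_v=3$ and $\rho\le-1$ if $m_v\ge4$.
\end{proof}

\begin{remark}
If $G'$ is a tree, we are done: take $F=\emptyset$, so $s(F)=0$, and
$\sum_v\rho(v)\le\sum_v(d'(v)-2)=-2$, which gives \eqref{eq:saving}.
\end{remark}

\section{Pieces with cycles, and the proof of Theorem~\ref{thm:connected}}\label{sec:pieces}

When $G'$ has cycles, we cut it at its bridges and satisfy \eqref{eq:saving} separately on each part. Let $B$ be the set of bridges of $G'$, let $b(v)$ be the number of bridges at $v$, and let $P_1,\dots,P_r$ be the components of $G'-B$, the \emph{pieces}. Each edge of $G'$ outside $B$ lies on a cycle of $G'$, and this cycle avoids $B$; so every piece is a single vertex or a connected bridgeless simple graph with at least three vertices. Contracting the pieces gives a tree with edge set $B$, so $|B|=r-1$ and $\sum_vb(v)=2r-2$. Put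
\[
d(v)=d'(v)-b(v),\qquad g(v)=\rho(v)-b(v);
\]
so $d(v)$ is the degree of $v$ in its piece, and
\begin{equation}\label{eq:split}
\sum_{v\in V(G')}\rho(v)+2=\sum_{v\in V(G')}g(v)+2r=\sum_{i=1}^r\Bigl(\sum_{v\in V(P_i)}g(v)+2\Bigr).
\end{equation}
By Lemma~\ref{lem:excess},
\begin{equation}\label{eq:g}
g(v)\le d(v)-2,\qquad\text{and, if }\delta=3,\quad g(v)\le\min\{1,\,d(v)-2\}.
\end{equation}
For a trivial piece $P_i=\{v\}$ we have $d(v)=0$ and $g(v)\le-2$, so its term in \eqref{eq:split} is at most $0$ and nothing has to be saved.

Let $P=P_i$ be a nontrivial piece, with $p$ vertices and $e$ edges. Take $J=J_i$ from Lemma~\ref{lem:join}, and let $F_i$ consist of the nontrivial components of $P-J$; thus $|E(F_i)|\ge\frac23e$. How much does $F_i$ save? Each component $K$ of $F_i$ is a connected nontrivial even subgraph of the simple graph $G'$. It has at least three vertices, so (C2) and (C3) give $|E(K)|\le2|V(K)|-4$, that is, $\frac12|V(K)|-1\ge\frac14|E(K)|$. As all prices are at least $\frac12$,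
\begin{equation}\label{eq:e6}
s(F_i)\ge\sum_K\Bigl(\frac{|V(K)|}2-1\Bigr)\ge\frac{|E(F_i)|}4\ge\frac e6 .
\end{equation}
Similarly (C3), applied to $P$, gives $e\le2p-4$.

How much does it have to save? By the first bound in \eqref{eq:g}, $\sum_{v\in V(P)}g(v)+2\le2(e-p+1)$, two units for each independent cycle of $P$, and sparsity bounds this by $e-2$. So $\mu(e-2)$ has to be compared with $e/6$. For $\delta\ge4$ we have $\mu<\frac16$, and this is enough. For $\delta=3$ we have $\mu=\frac15>\frac16$, and we have to use that $g(v)\le1$ even if $d(v)$ is large.

\begin{lemma}\label{lem:piece}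
For every nontrivial piece $P=P_i$,
\[
s(F_i)\ge\mu\Bigl(\sum_{v\in V(P)}g(v)+2\Bigr).
\]
The inequality is strict if $\delta\ge4$. If $\delta=3$ and equality holds, then $|V(P)|=8$, and $d(v)=3$ and $g(v)=1$ for all $v\in V(P)$.
\end{lemma}

\begin{proof}
Let $\delta\ge4$. By \eqref{eq:g} and $2p\ge e+4$,
\[
\sum_{v\in V(P)}g(v)+2\le\sum_{v\in V(P)}(d(v)-2)+2=2e-2p+2\le e-2 .
\]
Since $\mu\le\frac3{22}<\frac16$, we get $\mu(e-2)<\frac e6\le s(F_i)$ from \eqref{eq:e6}.

Let $\delta=3$, $\mu=\frac15$. From $e\le2p-4$ we get
\[
2\le p-\frac e2=\sum_{v\in V(P)}\Bigl(1-\frac{d(v)}4\Bigr).
\]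
This spreads the constant $2$ over the vertices, and we claim that for each $v\in V(P)$
\[
g(v)+1-\frac{d(v)}4\le\frac{5\,d(v)}{12},\qquad\text{that is,}\qquad g(v)+1\le\frac{2\,d(v)}3 .
\]
As $P$ is bridgeless, connected and nontrivial, $d(v)\ge2$. If $d(v)=2$, then $g(v)\le0$ and $1<\frac43$. If $d(v)\ge3$, then $g(v)\le1$ and $2\le\frac23d(v)$; equality in the claim requires $d(v)=3$ and $g(v)=1$. Summing over $V(P)$,
\[
\sum_{v\in V(P)}g(v)+2\le\sum_{v\in V(P)}\Bigl(g(v)+1-\frac{d(v)}4\Bigr)\le\frac5{12}\sum_{v\in V(P)}d(v)=\frac{5e}6,
\]
so $\mu\bigl(\sum_{v\in V(P)} g(v)+2\bigr)\le\frac e6\le s(F_i)$. Equality forces $d(v)=3$ and $g(v)=1$ for all $v\in V(P)$, and $2=\sum_{v\in V(P)}(1-\frac34)=\frac p4$.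
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:connected}]
Let $F$ be the union of the $F_i$ over all nontrivial pieces. The edges of $G'-E(F)$ are the bridges of $G'$ and the edges of the sets $J_i$. A cycle in this graph would contain no bridge of $G'$, hence lie in one piece $P_i$ and in the acyclic set $J_i$; so there is none. The pieces are vertex-disjoint, so $s(F)=\sum s(F_i)$, and Lemma~\ref{lem:piece}, together with the bound $0$ for trivial pieces, turns \eqref{eq:split} into \eqref{eq:saving}. This proves \eqref{eq:goal}, that is, $f(G)\le\lambda n-2\mu$ whenever $|V(G')|\ge2$. For $|V(G')|=1$ we have seen that $f(G)=1$.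
\end{proof}

\section{Disconnected graphs: proof of Theorem~\ref{thm:conjecture}}

Let $G_1,\dots,G_\omega$ be the components of $G$ and $n_j=|V(G_j)|\ge\delta+1$. Since $L(G)$ is the disjoint union of the $L(G_j)$, $f(G)=\sum_jf(G_j)$. By \eqref{eq:ids},
\[
\lambda n_j-\mu\ge\lambda(\delta+1)-\mu=1,
\]
with equality if and only if $n_j=\delta+1$, that is, $G_j=K_{\delta+1}$. As also $\lambda n_j-2\mu<\lambda n_j-\mu$, Theorem~\ref{thm:connected} gives $f(G_j)\le\lambda n_j-\mu$, and equality is possible only if $\lambda n_j-\mu=1$, so only if $G_j=K_{\delta+1}$. Conversely, $f(K_{\delta+1})=1=\lambda(\delta+1)-\mu$ by Theorem~\ref{thm:connected}, since $\lambda(\delta+1)-2\mu=1-\mu<1$. Summing over $j$ gives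
\[
f(G)\le\lambda n-\mu\omega=\frac{(2\delta-3)n-(\delta-1)\omega}{2(\delta^2-\delta-1)}<\frac{(2\delta-3)n}{2(\delta^2-\delta-1)},
\]
with equality in the first place if and only if all components are $K_{\delta+1}$.\qed

\section{The extremal graphs: proof of Theorem~\ref{thm:extremal}}\label{sec:extremal}

\subsection{Members of the class attain the bound}

Let $G\in\mathcal G_\delta$ be obtained from $Q$ and $T_0$, let $p=|T_0|$, and let $c$ be the number of leaves of $Q$. Then $G$ is connected with minimum degree $\delta$. Counting degrees in $Q$ gives $\delta p+c=2(p+c-1)$, so
\[
c=(\delta-2)p+2,\qquad n=p+(\delta+1)c=pD+2(\delta+1),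
\]
and by \eqref{eq:ids} and $\lambda D=\frac{2\delta-3}2$,
\begin{equation}\label{eq:value}
\lambda n-2\mu=\tfrac{2\delta-3}2\,p+2(1+\mu)-2\mu=\tfrac{2\delta-3}2\,p+2=c+\tfrac p2 .
\end{equation}
Since this is at least $2$, Theorem~\ref{thm:connected} gives $f(G)\le c+\frac p2$. For the reverse inequality, fix any $2$-factor of $L(G)$. We find $c$ of its cycles at the cliques and $\frac p2$ further ones at the edges of $T_0$. All edges of $Q$ are bridges of $G$.

\emph{Clique cycles.} Let $K$ be one of the $c$ cliques and $e_K$ the bridge at it. By Lemma~\ref{lem:bridge}, a cycle of the $2$-factor that contains an edge of $K$ is contained in $E(K)\cup\{e_K\}$. Choosing one such cycle for each $K$ we get $c$ distinct cycles.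

\emph{Star cycles.} Let $e=xy\in E(T_0)$ and let $Z_e$ be the cycle of the $2$-factor containing $e$. By Lemma~\ref{lem:bridge} we may name the ends of $e$ so that all other elements of $Z_e$ lie in the component of $G-e$ containing $x$. Suppose some $h\in Z_e$ is not incident with $x$. Then $h\neq e$, and $h$ lies in the component of $G-x$ that contains some neighbor $w\ne y$ of $x$. As $x\in V(T_0)$, the edge $xw$ is a bridge; $h$ is on the side of $w$ and $e$ on the side of $x$, contradicting Lemma~\ref{lem:bridge}. So $Z_e$ is a star cycle with center $x\in V(T_0)$. It contains no edge of a clique, so it is none of the $c$ clique cycles.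

It remains to find $\frac p2$ distinct cycles among the $Z_e$; for $p=0$ nothing is needed.

If $\delta\ge4$, let $M$ be a perfect matching of $T_0$. A star cycle contains at most one edge of $M$, so the $\frac p2$ edges of $M$ lie in $\frac p2$ distinct star cycles.

If $\delta=3$, let $X\subseteq V(T_0)$ be the set of centers of the cycles $Z_e$, $e\in E(T_0)$. A star cycle has length at least $3$, so a star cycle with center $x$ consists of all three edges at $x$; in particular, different centers belong to different cycles. Hence no two vertices of $X$ are adjacent, since the edge joining them would be in two cycles of the $2$-factor. Also each $e\in E(T_0)$ has the center of $Z_e$ as an end. So every edge of $T_0$ has exactly one end in $X$. As $T_0$ is connected and $p\ge2$ (a tree on one vertex does not have color classes of equal size), $X$ is a color class of $T_0$, and $|X|=\frac p2$.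

In all cases $f(G)\ge c+\frac p2$, and \eqref{eq:value} gives $f(G)=\lambda n-2\mu$ and the stated values.

\subsection{Graphs attaining the bound are in the class}

Let $G$ be connected with minimum degree at least $\delta$ and $f(G)=\lambda n-2\mu$. We use the notation of Sections~\ref{sec:price} and~\ref{sec:pieces}.

\emph{$G$ is not collapsible.} If $|V(G')|=1$, then $f(G)=1$ and $n=(1+2\mu)/\lambda=\frac{2\delta^2-4}{2\delta-3}$. But
$2(2\delta^2-4)=(2\delta-3)(2\delta+3)+1$, so $2\delta-3\ge3$ would divide $1$, a contradiction. Hence $|V(G')|\ge2$, and with the $F$ of Section~\ref{sec:pieces},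
\[
\lambda n-2\mu=f(G)\le\sum_v\kappa(v)-s(F)\le\sum_v\kappa(v)-\mu\Bigl(\sum_v\rho(v)+2\Bigr)=\lambda n-2\mu .
\]
So \eqref{eq:saving} is an equality. We proved it piece by piece; therefore Lemma~\ref{lem:piece} holds with equality for every nontrivial piece, and $g(v)=-2$ for every trivial piece $\{v\}$.

\emph{There is no nontrivial piece.} For $\delta\ge4$, Lemma~\ref{lem:piece} is strict. Let $\delta=3$ and suppose $P=P_i$ is a nontrivial piece. Then $|V(P)|=8$, and $d(v)=3$, $g(v)=1$ for all $v\in V(P)$. Since $\rho(v)\le1$, this means $\rho(v)=1$ and $b(v)=0$. So no bridge is attached to $P$, hence $P=G'$; and all vertices are thin by Lemma~\ref{lem:excess}, hence $G=G'$. Thus $G$ is a cubic triangle-free graph with $8$ vertices, and $f(G)=\frac{3\cdot8-4}{10}=2$. We show that $G$ has a Hamiltonian cycle; then Lemma~\ref{lem:build} with this cycle and $X=\emptyset$ gives $f(G)=1$, a contradiction.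

The set $J=J_i$ has at most $\frac{12}3=4$ edges. As $G$ is cubic and $G-J$ is even, each of the eight vertices is incident with an edge of $J$. Hence $J$ is a perfect matching, and $G-J$ is a $2$-regular graph on $8$ vertices. As $G$ has no triangles, $G-J$ is a Hamiltonian cycle or consists of two disjoint $4$-cycles $A$ and $A'$. In the second case, an edge of $J$ with both ends in $A$ or both in $A'$ would be a chord of a $4$-cycle and create a triangle; so $J$ matches $V(A)$ to $V(A')$. This matching maps the four edges of $A$ to four of the six pairs of vertices of $A'$. Only two of these six pairs are not edges of $A'$, so some edge $uv$ of $A$ is mapped to an edge $u'v'$ of $A'$, where $uu',vv'\in J$. Removing $uv$ and $u'v'$ from $A\cup A'$ and adding $uu'$ and $vv'$ gives a Hamiltonian cycle of $G$.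

\emph{The structure of $G$.} So $G'$ is a tree, $F=\emptyset$, and $\rho(v)=g(v)+b(v)=d'(v)-2$ for all $v$. By Lemma~\ref{lem:excess}, thin vertices have degree $\delta$ in $G'$, and thick vertices are leaves of $G'$ with $m_v=\delta+1$. Let $v$ be thick. Exactly one edge leaves $H_v$, so $\delta$ of the $\delta+1$ vertices of $H_v$ have all their at least $\delta$ neighbors in the induced subgraph $H_v$; they are adjacent to all other vertices of $H_v$. Every pair of vertices of $H_v$ contains one of them, so $H_v=K_{\delta+1}$. Thus $G$ arises from the tree $Q=G'$ by replacing its leaves by cliques $K_{\delta+1}$, and $T_0$ is the tree of the thin vertices. With $p$ thin and $c$ thick vertices, the computation leading to \eqref{eq:value} gives $f(G)=\lambda n-2\mu=c+\frac p2$. It remains to verify the condition on $T_0$.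

\emph{The case $\delta=3$.} For $F=\emptyset$, the proof of Lemma~\ref{lem:price} gives $f(G)\le c+|X|$, where $X$ is a smaller color class of $\Phi=T_0$. Hence $|X|\ge\frac p2$, and the color classes of $T_0$ have equal size.

\emph{The case $\delta\ge4$.} Now the centers of stars need not be independent. Let $Y$ be a minimum vertex cover of $T_0$, that is, a smallest set of vertices that meets all edges of $T_0$. Root each component of the forest $T_0[Y]$. Assign every edge with both ends in $Y$ to its parent end, and every other edge of $G$ incident with $Y$ to its end in $Y$. A vertex $y\in Y$ loses at most one of its $\delta$ edges, the one to its parent, so it receives at least $\delta-1\ge3$ edges. Each edge of $T_0$ has an end in $Y$, and each edge of $G$ that is not in $T_0$ has an end in one of the $c$ cliques. So Lemma~\ref{lem:build} applies with $X=Y$ and a Hamiltonian cycle in each clique, and gives $f(G)\le c+|Y|$. Hence $|Y|\ge\frac p2$. By K\"onig's theorem, the maximum size of a matching in a bipartite graph equals the minimum size of a vertex cover; so $T_0$ has a matching with at least $\frac p2$ edges, which is perfect.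

In both cases $G\in\mathcal G_\delta$, and Theorem~\ref{thm:extremal} is proved.\qed

\begin{thebibliography}{9}

\bibitem{Catlin} P. A. Catlin, \emph{A reduction method to find spanning eulerian subgraphs}, J. Graph Theory 12 (1988) 29--44.

\bibitem{EdmondsJohnson} Edmonds and Johnson, Math. Programming 5 (1973) 88--124.

\bibitem{EvenFactor} \emph{Even factor of a graph with a bounded number of components}, \texttt{http://ajc.maths.uq.edu.au/pdf/48/ajc\_v48\_p269.pdf}.

\end{thebibliography}

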